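\title{Vanishing and non-vanishing for the Procesi bundle on the Hilbert scheme of points in the plane}

\begin{abstract}
Let $H_n$ be the Hilbert scheme of $n$ points in the plane, $Z_n$ its zero fiber, $B$ the tautological bundle, $\mathcal{O}(1)=\Lambda^nB$, and $P$ the Procesi bundle. We study the conjecture that $\mathcal{O}(-1)\otimes P$ has no higher cohomology on $Z_n$ and, more generally, that $P^*\otimes P\otimes B^{\otimes k}$ has no higher cohomology on $H_n$. The first statement is true for all $n$, and for $n\ge2$ the twist $-1$ cannot be lowered. The second is true for $k=0$ and for $n\le3$, but false for all $n\ge6$ and $k\ge1$: an equivariant Euler characteristic, computed with Macdonald polynomials, has a negative coefficient.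
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $H_n$ be the Hilbert scheme of $n$ points in $\mathbb{C}^2$, the scheme parametrizing ideals $I\subseteq\mathbb{C}[x,y]$ with $\dim\mathbb{C}[x,y]/I=n$. It is a smooth variety of dimension $2n$. The Hilbert--Chow morphism $\sigma\colon H_n\to S^n\mathbb{C}^2=(\mathbb{C}^2)^n/S_n$ sends $I$ to its support, counted with multiplicity; it is projective. The \emph{zero fiber} $Z_n=\sigma^{-1}(0)$ is the scheme-theoretic fiber over $n\cdot[0]$. Its points are the ideals supported at the origin.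

The \emph{tautological bundle} $B$ has rank $n$ and fiber $\mathbb{C}[x,y]/I$ at $I$, and $\mathcal{O}(1)=\Lambda^nB$. The \emph{isospectral Hilbert scheme} $X_n$ is the reduced fiber product of $H_n$ and $(\mathbb{C}^2)^n$ over $S^n\mathbb{C}^2$: its points are an ideal together with an ordering $\zeta_1,\dots,\zeta_n$ of its support. By a theorem of Haiman the projection $\rho\colon X_n\to H_n$ is flat of degree $n!$, so the \emph{Procesi bundle} $P=\rho_*\mathcal{O}_{X_n}$ is a vector bundle of rank $n!$ with an action of $S_n$. At the ideal of $n$ distinct points, the fiber of $B$ consists of the functions on these points, and the fiber of $P$ of the functions on their $n!$ orderings.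

Call a sheaf \emph{acyclic} if its cohomology vanishes in all positive degrees. Acyclicity matters here because the torus $(\mathbb{C}^*)^2$ acts on $H_n$ with finitely many fixed points: the Euler characteristic of an equivariant bundle is an explicit sum over these points, and for an acyclic bundle this sum is the Hilbert series of the space of global sections. Haiman's vanishing theorem \cite{Hai02} says that $P\otimes B^{\otimes k}$ is acyclic on $H_n$ for all $k\ge0$. The sheaf $\mathcal{O}_{Z_n}$ has a resolution by bundles built from $B$ (Lemma~\ref{lem:resZ}), and it follows that $\mathcal{O}(m)\otimes P$ is acyclic on $Z_n$ for $m\ge0$. The next twist is the subject of the following conjecture, posed in \cite{Lec}.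

\medskip
\noindent\textbf{Conjecture.} \emph{(a) $H^i(Z_n,\mathcal{O}(-1)\otimes P)=0$ for $i>0$. (b) More generally, $H^i(H_n,P^*\otimes P\otimes B^{\otimes k})=0$ for $i>0$ and all integers $k\ge0$.}
\medskip

Part (b) is a natural guess. It implies (a), because $\mathcal{O}(-1)$ is a direct summand of $P^*$ and the resolution of $\mathcal{O}_{Z_n}$ just mentioned applies again. It contains the vanishing theorem, because $\mathcal{O}$ is a summand of $P^*$ too. Its case $k=0$ follows from the Bridgeland--King--Reid equivalence, and it is easily verified for $n\le2$. Nevertheless (b) is false, while (a) is true.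

For a partition $\lambda$ of $n$ let $V_\lambda$ be the corresponding irreducible representation of $S_n$, with $V_{(n)}$ trivial, and let $P_\lambda=\operatorname{Hom}_{S_n}(V_\lambda,P)$, so that $P=\bigoplus_\lambda V_\lambda\otimes P_\lambda$. The torus action makes all cohomology groups bigraded, with $x$ and $y$ of bidegrees $(1,0)$ and $(0,1)$.

\begin{theorem}\label{thm:A}
Let $n\ge6$ and $k\ge1$. Then $H^i(H_n,P^*\otimes P\otimes B^{\otimes k})\ne0$ for some odd $i$. More precisely, for $\lambda=(n-3,3)$ and $\mu=(n-4,2,2)$,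
\[
\sum_i(-1)^i\dim H^i(H_n,P_\mu^*\otimes P_\lambda\otimes B)_{(0,0)}=-1 .
\]
\end{theorem}

\begin{theorem}\label{thm:B}
For all $n\ge1$ we have $H^i(Z_n,\mathcal{O}(-1)\otimes P)=0$ for $i>0$, and $\dim H^0(Z_n,\mathcal{O}(-1)\otimes P)=1$. For $n\ge2$ and $m\in\mathbb{Z}$, the groups $H^i(Z_n,\mathcal{O}(m)\otimes P)$ vanish for all $i>0$ if and only if $m\ge-1$.
\end{theorem}

\begin{theorem}\label{thm:C}
If $k=0$ (and $n$ is arbitrary), or if $n\le3$ (and $k$ is arbitrary), then $H^i(H_n,P^*\otimes P\otimes B^{\otimes k})=0$ for all $i>0$.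
\end{theorem}

Thus the conjecture as stated is false. The cases $n=4,5$ with $k\ge1$ of part (b) are not decided here.

For Theorem~\ref{thm:A} we use the observation above in reverse: the Euler characteristic of an acyclic bundle has nonnegative coefficients. On the fixed point formula, tensoring with $B$ acts as a Macdonald operator, and this gives the Euler characteristic of $P_\mu^*\otimes P_\lambda\otimes B$ in closed form (Section~\ref{sec:A}). Since (b) fails, (a) needs another proof. In Section~\ref{sec:B} we resolve $\mathcal{O}_{Z_n}$ by summands of sums of copies of $P$ itself; then only the case $k=0$ of (b) is required. Section~\ref{sec:C} treats $n=3$. Sections~\ref{sec:A}, \ref{sec:B} and \ref{sec:C} can be read independently of one another.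

\section{Background, and the case of two points}\label{sec:back}

\subsection{Notation}
Let $A=\mathbb{C}[x_1,y_1,\dots,x_n,y_n]$ be the coordinate ring of $(\mathbb{C}^2)^n=\mathbb{C}^{2n}$, so that $S^n\mathbb{C}^2=\operatorname{Spec}A^{S_n}$, and let $A_+$ be the ideal of the origin. The smash product $A\#S_n$ is $A\otimes\mathbb{C}[S_n]$ with $wa=w(a)w$ for $w\in S_n$, $a\in A$; finitely generated left $A\#S_n$-modules are the same as $S_n$-equivariant coherent sheaves on $\mathbb{C}^{2n}$. The bundle $P$ is a sheaf of $A$-algebras, and $\mathcal{O}_{H_n}\otimes A\to P$ is surjective because $X_n$ is closed in $H_n\times\mathbb{C}^{2n}$.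

Let $\phi\colon F_n\to H_n$ be the universal family, $F_n\subset H_n\times\mathbb{C}^2$, so $\phi_*\mathcal{O}_{F_n}=B$. Being finite and flat over a smooth variety, $F_n$ is Cohen--Macaulay of pure dimension $2n$. The monomials $x^ry^s$ generate $B$, so $B$, its exterior powers and $\mathcal{O}(m)$, $m\ge0$, are globally generated. The normalized trace $\tau=\frac1n\operatorname{Tr}\colon B\to\mathcal{O}$ splits the inclusion $\mathcal{O}\cdot1\subset B$. Hence
\[
B=\mathcal{O}\oplus B',\qquad B'=\ker\tau\cong B/\mathcal{O},\qquad \det B'=\mathcal{O}(1).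
\]

A direct summand of an acyclic sheaf is acyclic. The hypercohomology of a bounded complex of acyclic sheaves is the cohomology of its complex of global sections; in particular a sheaf with a finite left resolution by acyclic sheaves is acyclic.

\subsection{Results that we use}
\begin{itemize}
\item[(W)] (Weyl) The algebra $A^{S_n}$ is generated by the power sums $p_{r,s}=\sum_ix_i^ry_i^s$ with $1\le r+s\le n$. On $H_n$ the function $p_{r,s}$ equals $\operatorname{Tr}(x^ry^s)$, as one sees at ideals of distinct points; so these traces generate the ideal $\mathcal{I}_Z=A_+^{S_n}\mathcal{O}_{H_n}$ of $Z_n$.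
\item[(H)] (Haiman \cite{Hai01}) $X_n$ is irreducible, normal and Gorenstein, $\omega_{X_n}=\rho^*\mathcal{O}(-1)$ and $\omega_{H_n}\cong\mathcal{O}$. Moreover $P^{S_n}=\mathcal{O}$, $P^{S_{n-1}}=B$, $P^{\mathrm{sgn}}=\mathcal{O}(1)$; $H_n\cong\operatorname{Hilb}^{S_n}(\mathbb{C}^{2n})$ with universal family $X_n$; and the fibers of $P$ at the torus fixed points have the modified Macdonald polynomials as bigraded Frobenius characters (see Section~\ref{sec:A}).
\item[(V)] (Haiman \cite{Hai02}) $P\otimes B^{\otimes k}$ is acyclic for all $k\ge0$.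
\item[(BKR)] (Bridgeland--King--Reid, with (H)) The functor $\Phi=R\Gamma(H_n,P\otimes-)$ is an equivalence from $D^b(H_n)$ to $D^b_{S_n}(\mathbb{C}^{2n})$.
\item[(Br)] (Brian\c{c}on) $Z_n$ is irreducible of dimension $n-1$, and the \emph{curvilinear} ideals, those not contained in $\mathfrak{m}^2$ where $\mathfrak{m}=(x,y)$, form a dense open subset.
\item[(N)] The nested Hilbert scheme $H_{n-1,n}=\{I_n\subset I_{n-1}\}$ is smooth and irreducible of dimension $2n$ (Cheah, Tikhomirov), and $\omega_{H_{n-1,n}}=\mathcal{O}(1,-1)$, where $\mathcal{O}(a,b)=\mathcal{O}(a)_{H_{n-1}}\otimes\mathcal{O}(b)_{H_n}$ \cite[\S3.6]{Hai01}.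
\end{itemize}

We draw three consequences. First, duality for the finite flat map $\rho$ gives $P^*=\rho_*\omega_{X_n/H_n}$, so by (H)
\begin{equation}\label{eq:dual}
P^*\cong P\otimes\mathcal{O}(-1)\qquad\text{as $\mathcal{O}$-modules.}
\end{equation}
Second, in characteristic zero every tensor product $E$ of bundles $B$, $\Lambda^jB'$, $\operatorname{Sym}^aB'$ and $\mathcal{O}(m)$, $m\ge0$, is a summand of some $B^{\otimes k}$. By (V), $P\otimes E$ is acyclic, and so is its summand $E$. Third:

\begin{lemma}\label{lem:BKR}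
$R\Gamma(H_n,P^*\otimes P)\cong A\#S_n$, in degree $0$, as left $A\#S_n$-modules, where $A\#S_n$ acts on $P^*\otimes P$ through the factor $P$. In particular Theorem~\ref{thm:C} holds for $k=0$.
\end{lemma}

\begin{proof}
For $\mathcal{G}\in D^b(H_n)$ we have, naturally in $\mathcal{G}$,
\[
R\operatorname{Hom}_{A\#S_n}(A\#S_n,\Phi\mathcal{G})=R\Gamma(P\otimes\mathcal{G})=R\operatorname{Hom}(P^*,\mathcal{G})=R\operatorname{Hom}_{A\#S_n}(\Phi P^*,\Phi\mathcal{G}),
\]
the last step because $\Phi$ is fully faithful. As $\Phi$ is an equivalence, Yoneda's lemma gives $\Phi P^*\cong A\#S_n$.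
\end{proof}

\subsection{Collinear subschemes}\label{ss:collinear}
For $n\ge2$ let $D_n$ be the relative Hilbert scheme of $n$ points on affine lines in $\mathbb{C}^2$. An $S$-point of $D_n$ is a family $I\in H_n(S)$ together with a line subbundle of $\mathcal{O}_S^3=\langle1,x,y\rangle$ that is contained in $I$ and whose local generators $c+ax+by$ have $(a,b)$ nowhere zero. Applying $\tau$ to $c+ax+by=0$ in $B$ shows that the center of mass $(\tau(x),\tau(y))$ lies on the line. Translation by it gives $D_n=\mathbb{C}^2\times D_n^0$, where $D_n^0\to\mathbb{P}^1$ parametrizes centered subschemes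
\[
u^n+e_2u^{n-2}+\dots+e_n=0
\]
of lines through $0$, with $u$ a linear coordinate on the line. Let $U\cong\mathcal{O}_{\mathbb{P}^1}(1)$ be the bundle of linear functions on the line. Replacing $u$ by $\alpha u$ replaces $e_j$ by $\alpha^je_j$, so $D_n^0\to\mathbb{P}^1$ is affine with algebra $\operatorname{Sym}(U^2\oplus\dots\oplus U^n)$, and $D_n$ is irreducible of dimension $n+2$. The basis $1,u,\dots,u^{n-1}$ filters $B$ with quotients $\mathcal{O},U,\dots,U^{n-1}$, on $D_n^0$ and, by translation, on $D_n$. The algebra is a sum of line bundles of degree $\ge0$ on $\mathbb{P}^1$, so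
\begin{equation}\label{eq:collinear}
\text{the pullback of $U^j$ to $D_n$ is acyclic for $j\ge-1$.}
\end{equation}

\begin{example}[two points]\label{ex:n2}
Let $n=2$. In each fiber of $B$ the elements $1,x,y$ cannot span only a line, since then $\mathbb{C}[x,y]/I=\mathbb{C}$. So $\mathcal{O}^3\to B$ is surjective, its kernel is a line subbundle generated by some $c+ax+by$, and $(a,b)\ne0$ because $1\notin I$. Hence $H_2=D_2$, and $\mathcal{O}(1)=B'=U$. By (H), $P=P^{S_1}=B=\mathcal{O}\oplus\mathcal{O}(1)$. Therefore $P^*\otimes P\otimes B^{\otimes k}$ is a sum of line bundles $\mathcal{O}(m)$ with $m\ge-1$, which are acyclic by \eqref{eq:collinear}. This is Theorem~\ref{thm:C} for $n=2$. Explicitly,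
\begin{equation}\label{eq:n2}
H^0(H_2,\mathcal{O}(m))=\mathbb{C}[\tau(x),\tau(y)]\otimes\bigoplus_{i\ge0}\operatorname{Sym}^{m+2i}\langle x,y\rangle\qquad(m\ge0).
\end{equation}
On $D_2^0$ write $x=\alpha u$, $y=\beta u$ with $(\alpha,\beta)\neq0$. The traces of $x^2,xy,y^2$ are $-2e_2$ times $\alpha^2,\alpha\beta,\beta^2$ and generate the ideal $(e_2)$. By (W), $Z_2$ is the zero section $\mathbb{P}^1$, and on it $\mathcal{O}(m)\otimes P=\mathcal{O}_{\mathbb{P}^1}(m)\oplus\mathcal{O}_{\mathbb{P}^1}(m+1)$. This is acyclic exactly for $m\ge-1$, and $\dim H^0=1$ for $m=-1$, as Theorem~\ref{thm:B} predicts.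
\end{example}

\section{An Euler characteristic with a negative coefficient}\label{sec:A}

\subsection{The fixed point formula}
Let $\mathbb{T}=(\mathbb{C}^*)^2$ act so that $x$ and $y$ have weights $t$ and $q$, and let $R=\mathbb{Z}[q^{\pm1},t^{\pm1}]$ be its representation ring. Since $H_n$ is not projective, Euler characteristics are infinite series, while the fixed point formula produces rational functions. To pass between the two, let $R'\subset\mathbb{Q}(q,t)$ be obtained from $R\otimes\mathbb{Q}$ by inverting all $1-t^rq^s$ with $(r,s)\in\mathbb{N}^2\setminus0$. These elements are units in the ring of Laurent series supported in translates of $\mathbb{N}^2$, so expansion at $q=t=0$ embeds $R'$ in that ring.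

Let $\mathcal{E}$ be a $\mathbb{T}$-equivariant coherent sheaf on $H_n$. Since $\sigma$ is projective, the groups $H^i(H_n,\mathcal{E})$ are finitely generated bigraded $A^{S_n}$-modules, zero for $i\gg0$. By (W) they are finitely generated over a polynomial ring with generators of weights $t^rq^s$, $1\le r+s\le n$. So their bigraded pieces are finite-dimensional, and by Hilbert's syzygy theorem their Hilbert series $\sum t^rq^s\dim H^i_{(r,s)}$ are expansions of elements of $R'$. Let $K^{\mathbb{T}}(H_n)$ be the Grothendieck group of equivariant coherent sheaves. We obtain an $R$-linear map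
\[
\chi\colon K^{\mathbb{T}}(H_n)\to R',\qquad[\mathcal{E}]\mapsto\sum_i(-1)^i\operatorname{Hilb}H^i(H_n,\mathcal{E}).
\]

The fixed points are the monomial ideals. Identify a partition $\nu$ of $n$ with its set of cells $\{(r,s)\in\mathbb{N}^2:s<\nu_{r+1}\}$, and let $I_\nu$ be spanned by the $x^ry^s$ with $(r,s)\notin\nu$. The arm $a$ and leg $l$ of a cell $c=(r,s)$ count the cells $(r,s')$ with $s'>s$ and $(r',s)$ with $r'>r$. The weights of the cotangent space at $I_\nu$ are $t^{1+l}q^{-a}$ and $t^{-l}q^{1+a}$ for $c\in\nu$. None is trivial, so $H_n^{\mathbb{T}}$ is finite and reduced. Put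
\[
d_\nu=\prod_{c\in\nu}(1-t^{1+l}q^{-a})(1-t^{-l}q^{1+a}),
\]
and write $E(I_\nu)\in R$ for the character of the fiber of a bundle $E$ at $I_\nu$.

\begin{lemma}\label{lem:loc}
For an equivariant vector bundle $E$, $\chi(E)=\sum_{\nu}E(I_\nu)/d_\nu$ in $\mathbb{Q}(q,t)$.
\end{lemma}

\begin{proof}
Let $\iota_\nu\colon\{I_\nu\}\to H_n$ be the inclusion. By Thomason's localization theorem \cite{Tho}, $\bigoplus_\nu\iota_{\nu*}\colon K^{\mathbb{T}}(H_n^{\mathbb{T}})\to K^{\mathbb{T}}(H_n)$ becomes an isomorphism after $\otimes_R\mathbb{Q}(q,t)$. So $[E]=\sum_\nu c_\nu\,\iota_{\nu*}1$ with $c_\nu\in\mathbb{Q}(q,t)$. Since $H_n$ is smooth, the derived restriction $\iota_\nu^*$ is defined on $K^{\mathbb{T}}(H_n)$. It kills $\iota_{\nu'*}1$ for $\nu'\ne\nu$, and $\iota_\nu^*\iota_{\nu*}1$ is the alternating sum of the exterior powers of the cotangent space, which is $d_\nu$. Hence $c_\nu=E(I_\nu)/d_\nu$. Now apply $\chi$, using $\chi(\iota_{\nu*}1)=1$.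
\end{proof}

The individual summands need not lie in $R'$, but the total does. We expand only totals.

\subsection{Symmetric functions}
We use symmetric functions in an alphabet $Z$ with coefficients in $\mathbb{Q}(q,t)$: power sums $p_k$, complete and elementary functions $h_k,e_k$, and Schur functions $s_\lambda$, which are orthonormal for the Hall inner product. The adjoint $e_k^\perp$ of multiplication by $e_k$ sends $s_\lambda$ to the skew Schur function $s_{\lambda/(1^k)}$. By Pieri's rules, $e_k^\perp s_\lambda$ is the sum of the $s_\kappa$ obtained by removing $k$ cells from $\lambda$, no two in one row, and $h_ks_\kappa$ is the sum of the $s_\mu$ obtained by adding $k$ cells to $\kappa$, no two in one column. The involution $\omega$ is the $\mathbb{Q}(q,t)$-algebra map with $\omega p_k=(-1)^{k-1}p_k$; it exchanges $h_k$ and $e_k$.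

\emph{Plethystic notation.} For an expression $Y$ in $q,t$, auxiliary variables $u,v$ and alphabets $Z=z_1+z_2+\cdots$, $X=\xi_1+\xi_2+\cdots$, let $p_k[Y]$ be obtained by raising every variable in $Y$ to the $k$th power, and let $f\mapsto f[Y]$ be the $\mathbb{Q}(q,t)$-algebra map with $p_k\mapsto p_k[Y]$. With
\[
M=(1-q)(1-t),\qquad M_k=(1-q^k)(1-t^k),
\]
we have for example $p_k[Z/M]=p_k/M_k$ and $p_k[Z+M/u]=p_k+M_ku^{-k}$. Let $\Omega[Y]=\sum_kh_k[Y]$. Then $\Omega[uZ]=\sum_ku^kh_k$ and $\Omega[-uZ]=\sum_k(-u)^ke_k$.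

The Frobenius character of a bigraded $S_n$-module is obtained by replacing each $V_\lambda$ in bidegree $(r,s)$ by $t^rq^ss_\lambda$. By (H), that of $P(I_\nu)$ is the modified Macdonald polynomial $\tilde H_\nu(Z;q,t)$; that is, $P_\lambda(I_\nu)=\langle\tilde H_\nu,s_\lambda\rangle$. Put $B_\nu=B(I_\nu)=\sum_{(r,s)\in\nu}t^rq^s$ and $T_\nu=\prod_{(r,s)\in\nu}t^rq^s=\prod_{c\in\nu}q^at^l$, and note that
\[
w_\nu:=T_\nu d_\nu=\prod_{c\in\nu}(q^a-t^{l+1})(t^l-q^{a+1}).
\]
We need only three standard identities (Garsia--Haiman; Garsia--Haiman--Tesler \cite{GHT}):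
\begin{align}
&D_0\tilde H_\nu=(1-MB_\nu)\tilde H_\nu,\qquad\text{where }D_0f=f[Z+M/u]\,\Omega[-uZ]\big|_{u^0};\label{eq:M1}\\
&\tilde H_\nu(Z;q^{-1},t^{-1})=T_\nu^{-1}\,\omega\tilde H_\nu(Z;q,t);\label{eq:M2}\\
&e_n[XZ/M]=\sum_{\nu\vdash n}\tilde H_\nu[X]\,\tilde H_\nu[Z]/w_\nu.\label{eq:M3}
\end{align}

\subsection{Tensoring with $B$}
For an equivariant bundle $E$ we collect the Euler characteristics of all $P_\mu^*\otimes E$ in one symmetric function. The character of $P_\mu^*(I_\nu)$ is $\langle\tilde H_\nu,s_\mu\rangle$ with $q,t$ inverted, so Lemma~\ref{lem:loc} gives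
\begin{equation}\label{eq:F}
\mathcal{F}(E):=\sum_{\mu\vdash n}\chi(P_\mu^*\otimes E)\,s_\mu[Z]=\sum_{\nu\vdash n}\frac{E(I_\nu)}{d_\nu}\,\tilde H_\nu(Z;q^{-1},t^{-1}).
\end{equation}
Replacing $E$ by $E\otimes B$ multiplies the $\nu$th term by $B_\nu$. By \eqref{eq:M1} and \eqref{eq:M2}, the operator $D^*=\omega D_0\omega$ has eigenvalue $1-MB_\nu$ on $\tilde H_\nu(Z;q^{-1},t^{-1})$, and it is $\mathbb{Q}(q,t)$-linear. Therefore
\begin{equation}\label{eq:tensorB}
\mathcal{F}(E\otimes B)=\frac1M(1-D^*)\,\mathcal{F}(E).
\end{equation}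
The gain is that $D^*$ has a formula free of Macdonald polynomials. Conjugating the substitution $p_k\mapsto p_k+M_ku^{-k}$ by $\omega$ gives $p_k\mapsto p_k+(-1)^{k-1}M_ku^{-k}=p_k-M_k(-u)^{-k}$, and $\omega\,\Omega[-uZ]=\sum_k(-u)^kh_k$. With $v=-u$,
\begin{equation}\label{eq:Dstar}
D^*f=f[Z-M/v]\,\Omega[vZ]\big|_{v^0}.
\end{equation}

\begin{proposition}\label{prop:formula}
For $\lambda\vdash n$ we have $\mathcal{F}(P_\lambda)=s_\lambda[Z/M]$ and
\[
\mathcal{F}(P_\lambda\otimes B)=\frac1M\sum_{k\ge1}(-1)^{k-1}h_k[Z]\,(e_k^\perp s_\lambda)[Z/M].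
\]
Consequently $\sum_i(-1)^i\dim H^i(H_n,P_\mu^*\otimes P_\lambda\otimes B)_{(0,0)}$ is the coefficient of $s_\mu$ in
\begin{equation}\label{eq:star}
G_\lambda=\sum_{k\ge1}(-1)^{k-1}h_k\,e_k^\perp s_\lambda .
\end{equation}
\end{proposition}

\begin{proof}
By \eqref{eq:F} and \eqref{eq:M2}, $\mathcal{F}(P_\lambda)$ is the coefficient of $s_\lambda[X]$ in $\sum_\nu\tilde H_\nu[X]\,(\omega\tilde H_\nu)[Z]/w_\nu$. By \eqref{eq:M3} this sum is $e_n[XZ/M]$ with $\omega$ applied in $Z$. That operation multiplies $p_k[XZ/M]=p_k[X]p_k[Z]/M_k$ by $(-1)^{k-1}$, so the result is $h_n[XZ/M]$, which equals $\sum_\lambda s_\lambda[X]s_\lambda[Z/M]$ by Cauchy's identity. This proves the first formula.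

The substitution $Z\mapsto Z-M/v$ sends $p_k/M_k$ to $p_k/M_k-v^{-k}$, hence $s_\lambda[Z/M]$ to $s_\lambda[Z/M-1/v]$. Now $s_\lambda[Y+Y']=\sum_\kappa s_{\lambda/\kappa}[Y]s_\kappa[Y']$, and $s_\kappa[-1/v]=(-1)^{|\kappa|}s_{\kappa'}[1/v]$, with $\kappa'$ the conjugate partition, vanishes unless $\kappa=(1^k)$, when it is $(-v)^{-k}$. So \eqref{eq:Dstar} gives
\[
D^*\bigl(s_\lambda[Z/M]\bigr)=\sum_{k\ge0}(-1)^kh_k[Z]\,(e_k^\perp s_\lambda)[Z/M].
\]
The term $k=0$ is $s_\lambda[Z/M]$ and cancels in \eqref{eq:tensorB}. This proves the second formula.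

Its coefficients are rational linear combinations of products of the $1/M_k$. They lie in $R'$, so their expansions are the series $\chi(P_\mu^*\otimes P_\lambda\otimes B)$. Each $1/M_k$ is a power series with constant term $1$, so the part of bidegree $(0,0)$ is obtained by $p_k[Z/M]\mapsto p_k$ and $1/M\mapsto1$.
\end{proof}

\begin{example}
For $n=2$ and $\lambda=(1,1)$ the proposition gives
\[
\mathcal{F}(P_\lambda\otimes B)=\frac1M\Bigl(\frac{h_1^2}{M}-h_2\Bigr)=\frac1{M^2}\,s_{11}+\frac1M\Bigl(\frac1M-1\Bigr)s_2 .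
\]
Here $P_{11}=\mathcal{O}(1)$, so the two coefficients should be $\chi(\mathcal{O}\oplus\mathcal{O}(1))$ and $\chi(\mathcal{O}(1)\oplus\mathcal{O}(2))$. By \eqref{eq:n2} these are $1/M$ times the Hilbert series of $\mathbb{C}[x,y]$ and of $\mathfrak{m}$, in agreement. The negative term $-h_2$ is absorbed by the positive one.
\end{example}

\subsection{The counterexample}
If part (b) of the conjecture held for $k=1$, every $G_\lambda$ would be a nonnegative combination of Schur functions. For small $\lambda$ this is so, thanks to cancellation: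
\begin{align*}
G_{22}&=h_1s_{21}-h_2s_{11}=(s_{31}+s_{22}+s_{211})-(s_{31}+s_{211})=s_{22},\\
G_{32}&=h_1(s_{31}+s_{22})-h_2s_{21}\\
&=(s_{41}+2s_{32}+s_{311}+s_{221})-(s_{41}+s_{32}+s_{311}+s_{221})=s_{32}.
\end{align*}
But let $\lambda=(a,b)$ have two rows. The term $h_1e_1^\perp s_\lambda$ moves one cell, so it produces third rows of length at most one. The term $h_2e_2^\perp s_\lambda=h_2s_{(a-1,b-1)}$ moves two cells, and both may go to the third row as soon as $b-1\ge2$. The first case is
\[
G_{33}=h_1s_{32}-h_2s_{22}=(s_{42}+s_{33}+s_{321})-(s_{42}+s_{321}+s_{222})=s_{33}-s_{222}.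
\]

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $n\ge6$, $\lambda=(n-3,3)$, $\mu=(n-4,2,2)$. Since $\lambda$ has two rows, $e_k^\perp s_\lambda=0$ for $k\ge3$ and $e_2^\perp s_\lambda=s_{(n-4,2)}$, while $e_1^\perp s_\lambda$ is $s_{(n-3,2)}$, plus $s_{(n-4,3)}$ if $n\ge7$. Neither $(n-3,2)$ nor $(n-4,3)$ is contained in $\mu$, so $s_\mu$ does not occur in $h_1e_1^\perp s_\lambda$. The shape $\mu$ arises from $(n-4,2)$ by adding two cells in different columns, so $s_\mu$ occurs once in $h_2s_{(n-4,2)}$. Its coefficient in $G_\lambda$ is $-1$, and Proposition~\ref{prop:formula} gives the displayed formula. Hence $H^i(H_n,P_\mu^*\otimes P_\lambda\otimes B)\ne0$ for some odd $i$. Finally $P_\mu^*$ and $P_\lambda$ are summands of $P^*$ and $P$, and $B=B\otimes\mathcal{O}^{\otimes(k-1)}$ is a summand of $B^{\otimes k}$; this is where $k\ge1$ is used.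
\end{proof}

\begin{remark}
One can compute $G_\lambda$ for every $\lambda$. For a sequence $\alpha$ of integers let $s_\alpha=\det(h_{\alpha_i-i+j})$. Expand $s_{(0,\lambda)}$ along its first row $h_0,h_1,\dots$; the minor of $h_k$ is the Jacobi--Trudi determinant of $s_{\lambda/(1^k)}$. So $s_{(0,\lambda)}=\sum_{k\ge0}(-1)^kh_ke_k^\perp s_\lambda$ and $G_\lambda=s_\lambda-s_{(0,\lambda)}$. If $\lambda_i=i$ for some $i$, rows $1$ and $i+1$ coincide and $s_{(0,\lambda)}=0$. Otherwise there is a unique $j\ge1$ with $\lambda_j\ge j+1$ and $\lambda_{j+1}\le j$, and moving the first row down $j$ places gives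
\[
s_{(0,\lambda)}=(-1)^js_{(\lambda_1-1,\dots,\lambda_j-1,\,j,\,\lambda_{j+1},\dots)} .
\]
A negative term occurs in $G_\lambda$ exactly when this $j$ is even. That forces $\lambda_2\ge3$, so $n=6$ is the first case in which this particular obstruction appears.
\end{remark}

\section{The zero fiber}\label{sec:B}

We prove Theorem~\ref{thm:B} with two resolutions of $\mathcal{O}_{Z_n}$. The first settles all $m\ne-1$.

\subsection{A resolution built from $B$}
In $H_n$ the zero fiber is given by many equations $p_{r,s}$. The remedy is to lift it to the universal family by $I\mapsto(I,0)$; there it is a local complete intersection.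

\begin{lemma}\label{lem:resZ}
The sheaf $\mathcal{O}_{Z_n}$ has a locally free resolution with terms $B\otimes\Lambda^j(B'\oplus\mathcal{O}^2)$ \cite{Hai02}. The scheme $Z_n$ is Cohen--Macaulay of pure dimension $n-1$, and $\omega_{Z_n}$ is a quotient of $B^*\otimes\mathcal{O}(-1)$.
\end{lemma}

\begin{proof}
Write $F=F_n$ and $\mathcal{N}=\phi^*(B'\oplus\mathcal{O}^2)$, of rank $n+1$. The inclusion $B'\subset B$ and the sections $x,y$ define a map $\mathcal{N}\to\mathcal{O}_F$. Its image $\mathfrak{a}\subset B$ is the ideal generated by $x$, $y$ and all $b-\tau(b)$. We claim that $B/\mathfrak{a}=\mathcal{O}_{Z_n}$.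

For $(r,s)\ne0$ both $x^ry^s$ and $x^ry^s-\tau(x^ry^s)$ lie in $\mathfrak{a}$, so $\mathcal{I}_Z\subset\mathfrak{a}$ by (W). Conversely, for a local section $b=\sum f_{rs}x^ry^s$,
\[
b-\tau(b)=\sum_{(r,s)\ne0}f_{rs}\bigl(x^ry^s-\tau(x^ry^s)\bigr)\in(x,y)B+\mathcal{I}_ZB .
\]
So $\mathfrak{a}=(x,y)B+\mathcal{I}_ZB$, and $B/\mathfrak{a}$ is generated by $1$ over $\mathcal{O}_{H_n}$. The trace maps $(x,y)B$ and $\mathcal{I}_ZB$ into $\mathcal{I}_Z$, so $f\in\mathcal{O}_{H_n}\cap\mathfrak{a}$ implies $nf=\operatorname{Tr}(f)\in\mathcal{I}_Z$. This proves the claim.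

Thus $Z_n$ is cut out in $F$ by $n+1$ local equations, and by (Br) its codimension is $2n-(n-1)=n+1$. In a Cohen--Macaulay scheme such equations form a regular sequence. Hence $Z_n$ is Cohen--Macaulay, the Koszul complex $\Lambda^\bullet\mathcal{N}$ resolves $\mathcal{O}_{Z_n}$, and its direct image under the finite map $\phi$ is the stated resolution. Dualizing the Koszul complex gives $\omega_{Z_n}=\mathcal{E}xt^{n+1}(\mathcal{O}_{Z_n},\omega_F)=\omega_F|_{Z_n}\otimes\det\mathcal{N}^*$, where $\det\mathcal{N}^*=\phi^*\mathcal{O}(-1)$. Finally $\phi_*\omega_F=\mathcal{H}om(B,\omega_{H_n})=B^*$, and $\phi_*$ is exact.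
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B} for $m\ne-1$]
Let $m\ge0$. Tensor the resolution with $\mathcal{O}(m)\otimes P$. Its terms are acyclic by (V), so $\mathcal{O}(m)\otimes P$ is acyclic on $Z_n$.

Let $m\le-2$ and $n\ge2$. Since $B^*=\Lambda^{n-1}B\otimes\mathcal{O}(-1)$, the sheaf $\omega_{Z_n}(-m)$ is a quotient of $\Lambda^{n-1}B\otimes\mathcal{O}(-m-2)$, which is globally generated because $-m-2\ge0$. As $\omega_{Z_n}\ne0$, Serre duality on the projective Cohen--Macaulay scheme $Z_n$ gives
\[
H^{n-1}(Z_n,\mathcal{O}(m))^*\cong H^0(Z_n,\omega_{Z_n}(-m))\ne0 .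
\]
Since $\mathcal{O}$ is a summand of $P$ and $n-1>0$, vanishing fails.
\end{proof}

\subsection{The invariant Koszul complex}
For $m=-1$ the sheaf in question is $P^*|_{Z_n}$, by \eqref{eq:dual}. What we know is that $P^*\otimes P$ is acyclic, so we look for a resolution of $\mathcal{O}_{Z_n}$ by summands of sums of copies of $P$. Since $Z_n$ lies over the origin and $\mathcal{O}=P^{S_n}$, the natural candidate is the invariant part of the Koszul complex of the coordinates acting on $P$.

Let $V=\langle x_1,y_1,\dots,x_n,y_n\rangle\subset A$. For an $A$-module or sheaf of $A$-modules $Q$ let $K(Q)=Q\otimes\Lambda^\bullet V$ be the Koszul complex, with $Q\otimes\Lambda^jV$ in degree $-j$. We write $P^{(n)}$ for $P$ when $n$ varies, and put $\mathcal{K}_n=K(P^{(n)})^{S_n}$. Its terms are summands of sums of copies of $P$, so they are locally free.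

\begin{proposition}\label{prop:koszul}
The complex $\mathcal{K}_n$ is a resolution of $\mathcal{O}_{Z_n}$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:B} for $m=-1$, given Proposition~\ref{prop:koszul}]
The complex $P^*\otimes\mathcal{K}_n$ resolves $P^*|_{Z_n}$. By Lemma~\ref{lem:BKR} its terms are acyclic, with global sections $((A\#S_n)\otimes\Lambda^jV)^{S_n}$, and the differentials come from the action of $A$ through $P$. So $R\Gamma(Z_n,P^*)=K(A\#S_n)^{S_n}$. As $A\#S_n$ is a free left $A$-module, $K(A\#S_n)$ resolves $\mathbb{C}\otimes_A(A\#S_n)=\mathbb{C}[S_n]$. Taking invariants is exact, so $R\Gamma(Z_n,P^*)=\mathbb{C}[S_n]^{S_n}=\mathbb{C}$, in degree $0$.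
\end{proof}

The rest of the section proves the proposition. We begin with what can be computed directly. Let $W_n\subset Z_n$ be the closed set of non-curvilinear ideals.

\begin{lemma}\label{lem:curv}
$\mathcal{H}^0(\mathcal{K}_n)=\mathcal{O}_{Z_n}$, and $\mathcal{H}^{-j}(\mathcal{K}_n)$ is supported on $W_n$ for $j\ge1$.
\end{lemma}

\begin{proof}
We have $\mathcal{H}^0(\mathcal{K}_n)=(P/A_+P)^{S_n}=\mathcal{O}/(A_+P)^{S_n}$. Since $P$ is the image of $\mathcal{O}\otimes A$, the subsheaf $A_+P$ is the image of $\mathcal{O}\otimes A_+$, and averaging over $S_n$ gives $(A_+P)^{S_n}=A_+^{S_n}\mathcal{O}=\mathcal{I}_Z$.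

Koszul cohomology is killed by $A_+$, so each $\mathcal{H}^{-j}(\mathcal{K}_n)$ is killed by $A_+^{S_n}$ and supported on $Z_n$. Let $I_0\in Z_n$ be curvilinear. The group $GL_2$ acts on all our data, so we may assume that $I_0$ contains an element with linear part $y$. Then $x$ generates the maximal ideal of $\mathbb{C}[x,y]/I_0$, and $I_0$ lies in the open set where $1,x,\dots,x^{n-1}$ is a basis of $\mathbb{C}[x,y]/I$. This is an affine space with coordinates $e_1,\dots,e_n,a_0,\dots,a_{n-1}$, where
\[
I=\Bigl(x^n-e_1x^{n-1}+\dots+(-1)^ne_n,\ y-\sum_ja_jx^j\Bigr).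
\]
A point of $X_n$ over $I$ is an ordering $x_1,\dots,x_n$ of the roots of the first generator, with $y_i=\sum_ja_jx_i^j$. These equations define the reduced scheme $\operatorname{Spec}\mathbb{C}[x_1,\dots,x_n,a_0,\dots,a_{n-1}]$, which is therefore $X_n$ over our open set. The $x_i$ form a regular sequence in this ring, with quotient $\mathbb{C}[a]$, on which $S_n$ acts trivially and every $y_i$ acts as $a_0$. So $K(P)$ is equivariantly quasi-isomorphic to the Koszul complex of $y_1,\dots,y_n$ on $\mathbb{C}[a]$. Split $\langle y_1,\dots,y_n\rangle=\mathbb{C}\cdot\sum y_i\oplus\mathfrak{h}$, where the reflection representation $\mathfrak{h}=\{\sum c_iy_i:\sum c_i=0\}$ acts by zero. We find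
\[
\mathcal{H}^{-j}(K(P))=\mathbb{C}[a]/(a_0)\otimes\Lambda^j\mathfrak{h}.
\]
For $j\ge1$ there are no invariants: $\mathfrak{h}^{S_n}=0$, and for $j\ge2$ even $\Lambda^j\langle y_1,\dots,y_n\rangle$ has none, because each basis vector $y_{i_1}\wedge\dots\wedge y_{i_j}$ is negated by a transposition and so averages to zero.
\end{proof}

The computation shows that $K(P)$ itself has cohomology in all degrees from $-(n-1)$ to $0$; only the passage to invariants makes it exact. An ideal in $\mathfrak{m}^2$ has colength at least $3$, so $W_1=W_2=\emptyset$, and the proposition is proved for $n\le2$. For $n=3$ one point remains, $W_3=\{\mathfrak{m}^2\}$. In general we have no coordinates near $W_n$ and argue by induction on $n$. The larger complex $K(P^{(n)})^{S_{n-1}}$ is the direct image of a complex on $H_{n-1,n}$ made from $\mathcal{K}_{n-1}$. That complex has only one negative cohomology sheaf, and this sheaf has no sections with small support. Both steps rest on dimension estimates near $W_n$.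

\subsection{Socles and dimension estimates}
For $I\in Z_m$ let $s(I)$ be the dimension of the socle $\{b:\mathfrak{m}b=0\}$ of $\mathbb{C}[x,y]/I$. It is the kernel dimension of $(x,y)\colon B(I)\to B(I)^2$, so $Z_m^s=\{I\in Z_m:s(I)=s\}$ is locally closed. The Koszul complex of $x,y$ on $\mathbb{C}[x,y]/I$ has Euler characteristic $m-2m+m=0$, and its homology groups are $\mathbb{C}$, $I/\mathfrak{m}I$ and the socle. Hence $\dim I/\mathfrak{m}I=s(I)+1$. If $I$ is curvilinear, then $I=(y,x^m)$ in suitable local coordinates, and $s(I)=1$. By (Br), $\dim W_m\le m-2$. Let $Z_{m-1,m}$ be the set of pairs $I\subset J$ with $I\in Z_m$, $J\in Z_{m-1}$. Its two projections have projective spaces as fibers: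
\begin{itemize}
\item over $I$, $J/I$ is a line in the socle, so the fiber is $\mathbb{P}^{s(I)-1}$;
\item over $J$, $I/\mathfrak{m}J$ is a hyperplane in $J/\mathfrak{m}J$, so the fiber is $\mathbb{P}^{s(J)}$.
\end{itemize}

\begin{lemma}\label{lem:dim}
(a) For $s\ge2$, $\dim Z_m^s\le m-1-s$; in particular $Z_m^s=\emptyset$ unless $m\ge s+1$. (b) For $m\ge2$, $\dim Z_{m-1,m}\le m-1$, and the part $Z^W_{m-1,m}$ where $I\in W_m$ has dimension $\le m-2$.
\end{lemma}

\begin{proof}
Over the curvilinear ideals $I$ the first projection is bijective, so that part of $Z_{m-1,m}$ has dimension $m-1$. For $s\ge2$ we have $Z_m^s\subset W_m$, and the preimage of $Z_m^s$ has dimension $\dim Z_m^s+s-1$. So both (a) and (b) follow from $\dim Z^W_{m-1,m}\le m-2$. We prove this by induction on $m$; for $m\le2$ the set $W_m$ is empty. Let $m\ge3$ and split $Z^W_{m-1,m}$ according to $J$.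

If $J$ is curvilinear, $J=(y,x^{m-1})$ and $I=\mathfrak{m}J+(\alpha y+\beta x^{m-1})$. For $\alpha\ne0$ this $I$ is curvilinear. So at most one $I$ contributes, and the dimension is at most $\dim Z_{m-1}=m-2$. If $J\in W_{m-1}$ and $s(J)=1$, the dimension is at most $(m-3)+1$. If $s(J)=s'\ge2$, part (a) for $m-1$ bounds it by $(m-2-s')+s'$.
\end{proof}

\subsection{Removing a point}
Let $n\ge2$ and $Y=H_{n-1}\times\mathbb{C}^2$. There are natural maps $f\colon H_{n-1,n}\to H_n$ and $r=(r_1,r_2)\colon H_{n-1,n}\to Y$, where $r_2$ is the residual point, the support of $I_{n-1}/I_n$. The bundle $r_1^*P^{(n-1)}$ carries actions of $S_{n-1}$ and of $A$, with $x_n,y_n$ acting as the coordinates of $r_2$.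

\begin{lemma}\label{lem:push}
$Rf_*(r_1^*P^{(n-1)})=P^{(n)}$, compatibly with $S_{n-1}$ and $A$.
\end{lemma}

\begin{proof}
\emph{A birational model of $X_n$.} Let $X'=X_{n-1}\times_{H_{n-1}}H_{n-1,n}$. It is finite and flat over $H_{n-1,n}$ with algebra $r_1^*P^{(n-1)}$, hence Cohen--Macaulay, and all its components dominate $H_{n-1,n}$. Over the open set where $I_n$ has $n$ distinct points it is the space of ordered configurations of $n$ points, which is smooth and irreducible. So $X'$ is irreducible and generically reduced, hence reduced. The map $X'\to H_n\times\mathbb{C}^{2n}$, with last point $r_2$, therefore factors through a proper birational map $g\colon X'\to X_n$, which is $S_{n-1}$-equivariant. By (H), $X_{n-1}\to H_{n-1}$ is flat with invertible relative dualizing sheaf $\mathcal{O}(-1)$. This sheaf is compatible with base change, so by (N) $X'$ is Gorenstein with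
\[
\omega_{X'}=\mathcal{O}(-1,0)\otimes\mathcal{O}(1,-1)=\mathcal{O}(0,-1)=g^*\omega_{X_n}.
\]
Since $\rho$ and $X'\to H_{n-1,n}$ are finite, $Rf_*(r_1^*P^{(n-1)})=\rho_*E$ with $E=Rg_*\mathcal{O}_{X'}$. It suffices to show that the canonical map $\mathcal{O}_{X_n}\to E$ is an isomorphism. As $X_n$ is normal and $g$ is proper and birational, $\mathcal{H}^0(E)=\mathcal{O}_{X_n}$. It remains to show that $C=\tau_{\ge1}E$, the truncation in positive degrees, is zero. The idea is that $E$ is self-dual, that duality moves cohomology from degree $d$ to degree $c-d$ on a locus of codimension $c$, and that $c$ is too large for this.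

\emph{Self-duality.} Grothendieck duality for $g$ and the projection formula give $R\mathcal{H}om(E,\omega_{X_n})=Rg_*\omega_{X'}=E\otimes\omega_{X_n}$. So $E^\vee\cong E$, where $(-)^\vee=R\mathcal{H}om(-,\mathcal{O})$.

\emph{Codimension.} A point of $g^{-1}(I,\zeta_1,\dots,\zeta_n)$ is an ideal $I_{n-1}\supset I$ with residual point $\zeta_n$. So the fiber is, as a space, $\mathbb{P}^{s-1}$, where $s$ is the dimension of the socle of $\mathbb{C}[x,y]/I$ at $\zeta_n$. Consider the locus in $X_n$ where the length at $\zeta_n$ is $m$ and this dimension is $s\ge2$. The map $(I,\zeta_\bullet)\mapsto(I,\zeta_n)$ has finite fibers, and the pair $(I,\zeta_n)$ is given by $\zeta_n$, a point of $Z_m^s$ and a point of $H_{n-m}$. By Lemma~\ref{lem:dim}(a) the locus has dimension at most $2+(m-1-s)+2(n-m)$ and codimension at least $m+s-1\ge2s$. Hence for $\delta\ge1$ the closed set where the fibers of $g$ have dimension $\ge\delta$ has codimension $\ge2\delta+2$. (The first instance is $n=3$, where $I$ is a translate of $\mathfrak{m}^2$: the fiber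 is $\mathbb{P}^1$ and the codimension is $6-2=4$.)

\emph{Conclusion.} Suppose $C\ne0$. Localize at the generic point $\xi$ of a component of its support, of codimension $c$, and let $\delta=\dim g^{-1}(\xi)$ and $d=\max\{i:\mathcal{H}^i(C)_\xi\ne0\}$. Higher direct images vanish above the fiber dimension, so $1\le d\le\delta$, and $c>2\delta$ by the previous step. The modules $\mathcal{H}^i(C)_\xi$ have finite length over the Gorenstein local ring $\mathcal{O}_\xi$ of dimension $c$. For such a module $L$ the group $\operatorname{Ext}^p(L,\mathcal{O}_\xi)$ is zero for $p\ne c$, and nonzero for $p=c$ if $L\ne0$. Hence $\mathcal{H}^j(C^\vee)_\xi=\operatorname{Ext}^c(\mathcal{H}^{c-j}(C)_\xi,\mathcal{O}_\xi)$, and this is nonzero for $j=c-d$. Note that $j>d\ge1$. Dualizing $\mathcal{O}\to E\to C\to$ gives a triangle $C^\vee\to E^\vee\to\mathcal{O}\to$, and since $j\ge2$,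
\[
\mathcal{H}^j(C)_\xi=\mathcal{H}^j(E)_\xi\cong\mathcal{H}^j(E^\vee)_\xi\cong\mathcal{H}^j(C^\vee)_\xi\ne0 .
\]
This contradicts the maximality of $d$.
\end{proof}

To compute pullbacks along $r$ we need local equations for $H_{n-1,n}$ over $Y$. For a coherent sheaf $\mathcal{Q}$, $\mathbb{P}(\mathcal{Q})=\operatorname{Proj}\operatorname{Sym}\mathcal{Q}$ parametrizes line bundle quotients of $\mathcal{Q}$.

\begin{lemma}\label{lem:lci}
Locally on $Y$ there is $b\ge1$ such that $H_{n-1,n}$ is the zero scheme in $Y\times\mathbb{P}^b$ of a regular sequence of $b$ sections of $\mathcal{O}_{\mathbb{P}^b}(1)$.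
\end{lemma}

\begin{proof}
Let $\mathcal{I}$ be the ideal sheaf of $F_{n-1}\subset Y$. We claim $H_{n-1,n}=\mathbb{P}(\mathcal{I})$. Let $I_n\subset I_{n-1}$ be a flat family over $S$. Then $L=I_{n-1}/I_n$ is the kernel of a surjection from a bundle of rank $n$ to one of rank $n-1$, so it is a line bundle on $S$. On it $x$ and $y$ act by functions, so $L$ is supported on the graph of a map $S\to\mathbb{C}^2$. The surjection $I_{n-1}\to L$ factors through the restriction of $I_{n-1}$ to this graph, which is the pullback of $\mathcal{I}$ under $S\to Y$. Conversely, such a quotient $L$ defines $I_n=\ker(I_{n-1}\to L)$, and $\mathcal{O}/I_n$ is flat as an extension of $\mathcal{O}/I_{n-1}$ by $L$.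

Since $F_{n-1}$ is Cohen--Macaulay of codimension $2$ in the smooth variety $Y$, the Auslander--Buchsbaum formula gives local resolutions $0\to\mathcal{O}^b\to\mathcal{O}^{b+1}\to\mathcal{I}\to0$, and adding a trivial summand we may take $b\ge1$. So $\mathbb{P}(\mathcal{I})\subset Y\times\mathbb{P}^b$ is cut out by $b$ linear forms. By (N) its codimension is $(2n+b)-2n=b$, so they form a regular sequence.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:koszul}}
We recall a fact on Koszul homology (Bruns--Herzog, 1.6.16--1.6.17). Let $\mathfrak{b}$ be a proper ideal with $b$ generators in a noetherian local ring $\mathcal{R}$, and let $\gamma$ be its grade, the length of a maximal regular sequence $\underline{c}$ in $\mathfrak{b}$. Then the Koszul homology $H_j$ of the generators vanishes for $j>b-\gamma$, and $H_{b-\gamma}\cong\operatorname{Hom}(\mathcal{R}/\mathfrak{b},\mathcal{R}/(\underline{c}))$. If $\mathcal{R}$ is Cohen--Macaulay, then $\gamma=\dim\mathcal{R}-\dim\mathcal{R}/\mathfrak{b}$, the ring $\mathcal{R}/(\underline{c})$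 is Cohen--Macaulay, and all its associated primes have dimension $\dim\mathcal{R}-\gamma$.

By Lemma~\ref{lem:curv} we must show $\mathcal{H}^{-j}(\mathcal{K}_n)=0$ for $j\ge1$, and this holds for $n\le2$. Assume it for $n-1$.

\emph{Step 1: passage to $H_{n-1,n}$.} Let $\mathcal{L}=K(r_1^*P^{(n-1)})^{S_{n-1}}$. By Lemma~\ref{lem:push} its terms have no higher direct images under $f$, and $f_*\mathcal{L}=K(P^{(n)})^{S_{n-1}}$. So $K(P^{(n)})^{S_{n-1}}=Rf_*\mathcal{L}$. Splitting $\langle x_n,y_n\rangle$ off from $V$ shows that $\mathcal{L}=r^*(\mathcal{K}_{n-1}\boxtimes\mathcal{K}_1)$, where $\mathcal{K}_1$ is the Koszul complex of the coordinates of $\mathbb{C}^2$. By induction $\mathcal{K}_{n-1}\boxtimes\mathcal{K}_1$ is a locally free resolution of $\mathcal{G}=\mathcal{O}_{Z_{n-1}\times\{0\}}$. Hence $\mathcal{L}=Lr^*\mathcal{G}$.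

\emph{Step 2: the cohomology of $\mathcal{L}$.} Work locally on $Y$, let $i\colon H_{n-1,n}\to Y\times\mathbb{P}^b$ be the embedding of Lemma~\ref{lem:lci} and $\pi\colon Y\times\mathbb{P}^b\to Y$ the projection. By the projection formula $i_*Lr^*\mathcal{G}=\pi^*\mathcal{G}\otimes^Li_*\mathcal{O}$, and $i_*\mathcal{O}$ is resolved by the Koszul complex of the $b$ sections. So $\mathcal{L}$ is represented by the Koszul complex of these sections on $(Z_{n-1}\times\{0\})\times\mathbb{P}^b$, a Cohen--Macaulay scheme of pure dimension $n-2+b$ by Lemma~\ref{lem:resZ}. There the sections need no longer be a regular sequence, but they miss by at most one. Indeed, their zero set is $r^{-1}(Z_{n-1}\times\{0\})=Z_{n-1,n}$, of dimension $\le n-1$ by Lemma~\ref{lem:dim}(b), so at each closed point the grade is at least $b-1$. Hence $\mathcal{H}^{-j}(\mathcal{L})=0$ for $j\ge2$. The stalk of $\mathcal{H}^{-1}(\mathcal{L})$ is zero if the grade is $b$; otherwise it embeds in $\mathcal{R}/(\underline{c})$, whose associated primes have dimension $(n-2+b)-(b-1)=n-1$.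 So
\begin{equation}\label{eq:pure}
\text{a nonzero local section of $\mathcal{H}^{-1}(\mathcal{L})$ has support of dimension $n-1$.}
\end{equation}

\emph{Step 3: descent to $H_n$.} In the spectral sequence $R^pf_*\mathcal{H}^{q}(\mathcal{L})\Rightarrow\mathcal{H}^{p+q}(Rf_*\mathcal{L})$ only $p\ge0$ and $q\in\{-1,0\}$ occur. So $K(P^{(n)})^{S_{n-1}}$ has no cohomology in degrees $\le-2$, and its cohomology in degree $-1$ is $f_*\mathcal{H}^{-1}(\mathcal{L})$. Averaging over $S_n$ makes $\mathcal{K}_n$ a direct summand of $K(P^{(n)})^{S_{n-1}}$. Therefore $\mathcal{H}^{-j}(\mathcal{K}_n)=0$ for $j\ge2$, and $\mathcal{H}^{-1}(\mathcal{K}_n)\subset f_*\mathcal{H}^{-1}(\mathcal{L})$. By Lemma~\ref{lem:curv} a local section of $\mathcal{H}^{-1}(\mathcal{K}_n)$ vanishes off $W_n$. As a section of $\mathcal{H}^{-1}(\mathcal{L})$ it is then supported on $Z_{n-1,n}\cap f^{-1}(W_n)=Z^W_{n-1,n}$, which has dimension $\le n-2$ by Lemma~\ref{lem:dim}(b). By \eqref{eq:pure} it is zero. This proves Proposition~\ref{prop:koszul} and completes the proof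 of Theorem~\ref{thm:B}. \qed

\section{Three points}\label{sec:C}

Theorem~\ref{thm:C} has been proved for $k=0$ (Lemma~\ref{lem:BKR}) and for $n=2$ (Example~\ref{ex:n2}), and for $n=1$ it holds because $H_1=\mathbb{C}^2$ is affine. Let $n=3$. Here $P$ is still built from $B$, so that (V) covers everything except the twist $\mathcal{O}(-1)$ in \eqref{eq:dual}.

\emph{Reduction.} By (H), $P_{(3)}=\mathcal{O}$ and $P_{(1,1,1)}=\mathcal{O}(1)$. The spaces of $S_2$-invariants in $V_{(3)},V_{(2,1)},V_{(1,1,1)}$ have dimensions $1,1,0$, so $B=P^{S_2}=\mathcal{O}\oplus P_{(2,1)}$ and $P_{(2,1)}\cong B'$. Thus $P=\mathcal{O}\oplus(B')^{\oplus2}\oplus\mathcal{O}(1)$. Since $B'$ has rank $2$ and determinant $\mathcal{O}(1)$, the Clebsch--Gordan rule reads $\operatorname{Sym}^aB'\otimes B'=\operatorname{Sym}^{a+1}B'\oplus(\mathcal{O}(1)\otimes\operatorname{Sym}^{a-1}B')$ for $a\ge1$. So $P\otimes P\otimes B^{\otimes k}$ is a sum of bundles $\mathcal{O}(m)\otimes\operatorname{Sym}^aB'$ with $m,a\ge0$, and by \eqref{eq:dual} $P^*\otimes P\otimes B^{\otimes k}$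 is such a sum with $m\ge-1$. The summands with $m\ge0$ are acyclic by (V). It remains to show that
\[
E_a=\mathcal{O}(-1)\otimes\operatorname{Sym}^aB'
\]
is acyclic for all $a\ge0$. For $a=0$ it is a summand of $P^*\otimes P$. Put $E_{-1}=0$.

\emph{Raising $a$.} Multiplication by $x$ and $y$ maps $E_{a-1}^{\oplus2}$ to $E_a$, and it is surjective wherever $1,x,y$ span $B$, that is, away from the collinear ideals. To control kernel and cokernel, pass to the $\mathbb{P}^1$-bundle $\pi\colon\mathbb{P}=\mathbb{P}(B/\mathcal{O})\to H_3$, a smooth variety of dimension $7$ with $R\pi_*\mathcal{O}_{\mathbb{P}}(j)=\operatorname{Sym}^jB'$ for $j\ge0$ and $R\pi_*\mathcal{O}_{\mathbb{P}}(-1)=0$. The elements $x,y$ give two sections of $\mathcal{O}_{\mathbb{P}}(1)$.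

\begin{lemma}\label{lem:D3}
The zero scheme of these two sections is $D_3$. On it $\mathcal{O}_{\mathbb{P}}(1)$ and $\pi^*\mathcal{O}(1)$ restrict to the pullbacks of $U^2$ and $U^3$.
\end{lemma}

\begin{proof}
An $S$-point of the zero scheme is a family $I\in H_3(S)$ with a line bundle quotient $B\to L$ that kills $1,x,y$. In each fiber $1,x,y$ lie in the $2$-dimensional kernel, and they do not span a line, since then $\mathbb{C}[x,y]/I=\mathbb{C}$. So they generate the rank $2$ bundle $\ker(B\to L)$, and the kernel of $\mathcal{O}_S^3\to\ker(B\to L)$ is a line subbundle contained in $I$. Its generators $c+ax+by$ have $(a,b)$ nowhere zero because $1\notin I$ in every fiber. This is an $S$-point of $D_3$. Conversely, on $D_3$ the sections $1,x,y$ generate the second step of the filtration of \S\ref{ss:collinear}, and $L=B/\langle1,x,y\rangle=U^2$ is a line bundle. The two constructions are inverse to each other. Finally $\det B=\mathcal{O}\otimes U\otimes U^2=U^3$.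
\end{proof}

Since $D_3$ is irreducible of dimension $5$, it has codimension $2$ in $\mathbb{P}$, and the two sections form a regular sequence. Twist their Koszul complex by $\mathcal{M}_a=\mathcal{O}_{\mathbb{P}}(a)\otimes\pi^*\mathcal{O}(-1)$. For $a\ge1$ we obtain an exact sequence
\[
0\to\mathcal{M}_{a-2}\to\mathcal{M}_{a-1}^{\oplus2}\to\mathcal{M}_a\to\mathcal{M}_a|_{D_3}\to0,
\]
and $H^i(\mathbb{P},\mathcal{M}_j)=H^i(H_3,E_j)$ for $j\ge-1$. By Lemma~\ref{lem:D3}, $\mathcal{M}_a|_{D_3}$ is the pullback of $U^{2a-3}$. It is acyclic by \eqref{eq:collinear}, because $2a-3\ge-1$. Now induct on $a\ge1$. If $E_{a-2}$ and $E_{a-1}$ are acyclic, then the image of $\mathcal{M}_{a-1}^{\oplus2}\to\mathcal{M}_a$ has an acyclic left resolution and is acyclic. So $\mathcal{M}_a$ is an extension of acyclic sheaves, and $E_a$ is acyclic. This completes the proof of Theorem~\ref{thm:C}. \qed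

\begin{thebibliography}{9}

\bibitem{GHT} Garsia, Haiman and Tesler, \emph{S\'em. Lothar. Combin.} B42m.

\bibitem{Hai01} Haiman, \emph{J. AMS} \textbf{14} (2001).

\bibitem{Hai02} Haiman, \emph{Invent. Math.} \textbf{149} (2002).

\bibitem{Lec} \emph{Macdonald Polynomials And Hilbert Schemes}, \texttt{http://www.math.berkeley.edu/\textasciitilde mhaiman/ftp/seattle-05/lectures.pdf}

\bibitem{Tho} Thomason, \emph{Duke} (1992).

\end{thebibliography}
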